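
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Large maximal intersecting families of $k$-sets from stars in a tournament}


\begin{abstract}
Let $\mathrm{M}(k)$ be the maximum number of blocks in a maximal intersecting family of $k$-sets. It was conjectured that $\mathrm{M}(k)$ is asymptotic to $e^{2}(k/2)^{k-1}$. We disprove this by showing that $\liminf_{k\to\infty}\mathrm{M}(k)/(k/2)^{k-1}\ge e^{2e}$. The construction attaches to a tournament on $k-1$ vertices an intersecting family whose covers of size $k-1$ are counted exactly by a sum over induced subtournaments; almost all blocks of the final family come from these covers. We also show that $e^{2e}$ is the best constant for the number of covers that this type of construction can give.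
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{$k$-set} is a set of size $k$; the members of a family of $k$-sets are called its \emph{blocks}. A family is \emph{intersecting} if any two of its blocks have non-empty intersection. An intersecting family $\mathcal{F}$ of $k$-sets is \emph{maximal} if no intersecting family of $k$-sets properly contains it. No finite ground set is prescribed: points are taken from one fixed infinite set, and maximality means that no $k$-set whatsoever, even one using new points, can be added. All families in this paper are finite. Without this convention, for $k\ge2$, all $k$-sets through a fixed point would form an infinite maximal intersecting family. Let $\mathrm{M}(k)$ be the maximum number of blocks in a maximal intersecting family of $k$-sets. Section~\ref{sec:covers} shows that this maximum exists and is at most $k^k$.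

A \emph{cover} of a family is a set that meets all its blocks, and the \emph{covering number} $\tau$ is the minimum size of a cover. Maximality forces $\tau\ge k$: a cover with fewer than $k$ points could be completed by new points to a new block. So the question of how large $\mathrm{M}(k)$ is asks how many blocks an intersecting family can have when it is so spread out that no $k-1$ points meet all of them.

The problem we consider is taken from \cite{source}. A known construction of maximal intersecting families $\mathbb{G}_k$ gives
\[
\mathrm{M}(k)\ge|\mathbb{G}_k|=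
\begin{cases}
(k-1)\left(\frac{k}{2}+1\right)^{\frac{k}{2}-1}+\left(\frac{k}{2}+1\right)^{k-1}, & k \text{ even},\\[6pt]
\frac{k+5}{2}\left\{\left(\frac{k+3}{2}\right)^{\frac{k-1}{2}}-\left(\frac{k+1}{2}\right)^{\frac{k-1}{2}}\right\}+\left(\frac{k+1}{2}\right)^{\frac{k-1}{2}}\left(\frac{k+3}{2}\right)^{\frac{k-1}{2}}, & k \text{ odd}.
\end{cases}
\]
This lower bound is asymptotic to $e^{2}(k/2)^{k-1}$, and the conjecture is that
\begin{equation}\label{eq:conj}
\mathrm{M}(k)\sim e^{2}\left(\frac{k}{2}\right)^{k-1}\qquad(k\to\infty).
\end{equation}
We show that \eqref{eq:conj} is false: $\liminf_{k\to\infty} \mathrm{M}(k)/(k/2)^{k-1}\ge e^{2e}\approx 229.6$. Since $e^{2e-2}\approx 31.08$, this means that $\mathrm{M}(k)>31\,e^{2}(k/2)^{k-1}$ for all large $k$.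

\subsection{The construction and the results}

The idea is to start from a relatively small intersecting family $\mathcal{A}$ of $k$-sets that has many covers of size $k-1$ and none smaller. Adding one common new point $x_0$ to each of these covers turns them into blocks, and these make up almost all of the final family.

Throughout, $k\ge3$, $n=k-1$, and $D$ is a tournament on $V=\{1,\dots,n\}$: for each pair $i\ne j$ exactly one of the arcs $i\to j$, $j\to i$ is present. Write $N^{+}(i)$ and $N^{-}(i)$ for the sets of out- and in-neighbors of $i$, and put $d_i=|N^{+}(i)|$ and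
\begin{equation}\label{eq:b}
b_i=k-d_i\ge2,\qquad\text{so that}\qquad |N^{-}(i)|=n-1-d_i=b_i-2 .
\end{equation}
Let $X_1,\dots,X_n$ be disjoint sets with $|X_i|=b_i$, and let $X=\bigcup_iX_i$. For each arc $i\to j$ choose a set $Y_{ij}$ with $\emptyset\ne Y_{ij}\subseteq X_j$. The family
\[
\mathcal{A}(Y)=\bigl\{X_i\cup S:\ i\in V,\ S\text{ consists of one point from each }Y_{ij},\ j\in N^{+}(i)\bigr\}
\]
consists of sets of size $b_i+d_i=k$. It is intersecting: two blocks with the same $i$ share $X_i$, and if $i\to j$, then a block $X_i\cup S$ contains a point of $X_j$, hence meets every block $X_j\cup S'$.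

One then looks for many covers $C\subseteq X$ of $\mathcal{A}(Y)$ with $|C|=k-1$ and adds all the blocks $\{x_0\}\cup C$, where $x_0\notin X$ is one new point. The extended family is intersecting again, and a good choice of $Y$ should give many covers while keeping the covering number at $k$. For $k$ even, the term $(k/2+1)^{k-1}$ in $|\mathbb{G}_k|$ comes from $Y_{ij}=X_j$ with $D$ rotational (that is, $i\to i+1,\dots,i+\frac{n-1}{2}$ modulo $n$, for $n$ odd); there the covers are just the sets with one point in each $X_i$. We gain by letting the sets $Y_{ij}$, for fixed $j$, be the edges of a star inside $X_j$. A cover may then avoid some of the $X_i$ altogether at no extra cost, and this produces many more covers of the same size. Section~\ref{sec:price} explains how one is led to this choice.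

For $U\subseteq V$ let $d_U(j)=|N^{+}(j)\cap U|$, and set
\begin{equation}\label{eq:N}
N(D)=\sum_{U\subseteq V}\ \prod_{j\in U}\bigl(n-d_U(j)\bigr),
\end{equation}
where the empty product is $1$. This will be the number of covers of size $n$ for the star choice of $Y$.

\begin{theorem}\label{thm:one}
For every tournament $D$ on $k-1$ vertices, $\displaystyle \mathrm{M}(k)\ge N(D)+\sum_{i}2^{d_i}$.
\end{theorem}

\begin{theorem}\label{thm:two}
For each $k\ge3$ let $D_k$ be a tournament on $k-1$ vertices in which every out-degree satisfies $|d_i-\frac{k-2}{2}|\le\frac12$. Then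
\[
\liminf_{k\to\infty}\frac{N(D_k)}{(k/2)^{k-1}}\ge e^{2e}.
\]
Such tournaments exist for all $k\ge3$. Hence $\liminf_{k\to\infty}\mathrm{M}(k)/(k/2)^{k-1}\ge e^{2e}>e^{2}$, and the conjecture \eqref{eq:conj} is false.
\end{theorem}

\begin{theorem}\label{thm:three}
Let $D$ be a tournament on $k-1$ vertices. For every choice of $Y$ with $\tau(\mathcal{A}(Y))\ge n$, the family $\mathcal{A}(Y)$ has at most $N(D)$ covers of size $k-1$ contained in $X$, and equality is attained for some such choice of $Y$. Moreover,
\[
\max_{D}N(D)\sim e^{2e}\left(\frac{k}{2}\right)^{k-1}\qquad(k\to\infty),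
\]
where the maximum is over all tournaments on $k-1$ vertices.
\end{theorem}

The hypothesis $\tau(\mathcal{A}(Y))\ge n$ is natural here: if $C_0$ were a cover of $\mathcal{A}(Y)$ with fewer than $n$ points, then $C_0\cup\{x_0\}$ would cover the extended family with at most $k-1$ points. Thus $e^{2e}$ is the exact constant for the number of blocks $\{x_0\}\cup C$ that this class of constructions can provide. We do not determine the asymptotic behavior of $\mathrm{M}(k)$ itself.

\section{Families with covering number $k$}\label{sec:covers}

The following lemma lets us work with families that are not yet maximal.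

\begin{lemma}\label{lem:ext}
Let $\mathcal{F}$ be a finite family of $k$-sets with $\tau(\mathcal{F})\ge k$. Then at most $k^{k}$ $k$-sets are covers of $\mathcal{F}$. If $\mathcal{F}$ is also intersecting, then $\mathcal{F}$ is contained in a maximal intersecting family of $k$-sets.
\end{lemma}

\begin{proof}
For each set $T$ with $|T|<k$ fix a block $B(T)\in\mathcal{F}$ disjoint from $T$. Let $C$ be a $k$-set covering $\mathcal{F}$. Choose successively $x_{r+1}\in C\cap B(\{x_1,\dots,x_r\})$ for $r=0,\dots,k-1$. The points $x_1,\dots,x_k$ are distinct, so $C=\{x_1,\dots,x_k\}$. Each $x_{r+1}$ is one of the $k$ points of a block determined by $x_1,\dots,x_r$, so there are at most $k^{k}$ such sets $C$.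

If $\mathcal{F}$ is intersecting, then every block of an intersecting family of $k$-sets containing $\mathcal{F}$ is a $k$-set covering $\mathcal{F}$. So such families have at most $k^k$ blocks, and one with the most blocks is maximal.
\end{proof}

In particular $\mathrm{M}(k)\ge|\mathcal{F}|$ for every finite intersecting family $\mathcal{F}$ of $k$-sets with $\tau(\mathcal{F})\ge k$. The lemma also shows that $\mathrm{M}(k)$ is well defined. A maximal intersecting family has $\tau\ge k$, as noted in the introduction, and each of its blocks is a cover of it, so it has at most $k^k$ blocks. Maximal families exist because the $k$-subsets of a $(2k-1)$-set form an intersecting family with $\tau=k$.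

\section{The price of missing a set}\label{sec:price}

To choose $Y$ we need to know which sets cover $\mathcal{A}(Y)$.

\begin{lemma}\label{lem:crit}
A set $C$ is a cover of $\mathcal{A}(Y)$ if and only if for each $i\in V$ either $C\cap X_i\ne\emptyset$, or $Y_{ij}\subseteq C$ for some $j\in N^{+}(i)$.
\end{lemma}

\begin{proof}
If $C\cap X_i=\emptyset$ and no $Y_{ij}$ with $j\in N^{+}(i)$ is contained in $C$, pick a point of $Y_{ij}\setminus C$ for each $j\in N^{+}(i)$; together with $X_i$ these points form a block missed by $C$. Conversely, if the condition holds for $i$, then $C$ meets each block $X_i\cup S$ either in $X_i$, or in the point that $S$ takes from a set $Y_{ij}\subseteq C$.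
\end{proof}

So a subset of $X$ with exactly one point in each $X_i$, which we call a \emph{transversal}, is always a cover of size $n$. A cover may also miss $X_i$ altogether and save a point there, but then it must pay by containing a whole set $Y_{ij}$.

\medskip
\noindent\textbf{When the sets $Y_{ij}$ are large.} If $Y_{ij}=X_j$ for all arcs, the price is too high, and the covers of size at most $n$ contained in $X$ are just the $\prod_ib_i$ transversals. Indeed, let $C\subseteq X$ be a cover, let $M$ be the set of $i$ with $C\cap X_i=\emptyset$, and for $i\in M$ choose $\varphi(i)\in N^+(i)$ with $X_{\varphi(i)}\subseteq C$; then $\varphi(i)\notin M$. By \eqref{eq:b}, $|M|\le\sum_{j\in\varphi(M)}|N^-(j)|=\sum_{j\in\varphi(M)}(b_j-2)$, so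
\[
|C|\ \ge\sum_{j\in\varphi(M)}b_j+\bigl(n-|M|-|\varphi(M)|\bigr)\ \ge\ n+|\varphi(M)| .
\]
This exceeds $n$ unless $M=\emptyset$, and a cover with $M=\emptyset$ and at most $n$ points is a transversal. For $k$ even and $D$ rotational, all $b_i$ equal $\frac k2+1$, and the number of transversals is $(\frac k2+1)^{k-1}=(\frac k2)^{k-1}(1+\frac2k)^{k-1}\sim e^{2}(\frac k2)^{k-1}$. This is the value in the conjecture.

\medskip
\noindent\textbf{The break-even choice.} Fix $j$ and a non-empty set $I\subseteq N^{-}(j)$. By Lemma~\ref{lem:crit}, the set $\bigcup_{i\in I}Y_{ij}$ together with one point of $X_l$ for each $l\notin I\cup\{j\}$ is a cover, and its size is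
\[
\Bigl|\bigcup_{i\in I}Y_{ij}\Bigr|+n-1-|I| .
\]
If $\tau(\mathcal{A}(Y))\ge n$, then $|\bigcup_{i\in I}Y_{ij}|\ge|I|+1$. Every case of equality gives covers of size $n$ that are not transversals. Let us ask for equality for \emph{all} $I$. Taking $|I|=1,2$, the sets $Y_{ij}$ with $i\in N^-(j)$ must be $2$-sets, any two of which meet in one point. Any three of them must have four points in their union, so they cannot form a triangle and therefore share a point. Hence all of them form a star: $Y_{ij}=\{c_j,a_{ij}\}$ with a common center $c_j$ and distinct leaves $a_{ij}$. (If $|N^-(j)|\le1$, this puts no restriction on $c_j$ beyond $c_j\in Y_{ij}$ when there is an $i\in N^{-}(j)$; if $N^{-}(j)=\emptyset$, we let $c_j$ be any point of $X_j$.) The star, including its center, has $1+|N^{-}(j)|$ points. It fits into $X_j$, because $|X_j|=2+|N^-(j)|$ by \eqref{eq:b}, and exactly one point of $X_j$ remains unused. That spare point will keep the covering number of the final family at $k$.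

\begin{example}\label{ex:four}
Let $k=4$ and let $D$ be the cyclic triangle $1\to2\to3\to1$, indices modulo $3$. Then $d_i=1$, $b_i=3$, and $X_j=\{c_j,a_j,s_j\}$, where $a_j=a_{j-1,j}$ and $s_j$ is the spare point. The family $\mathcal{A}$ has six blocks, $X_j\cup\{c_{j+1}\}$ and $X_j\cup\{a_{j+1}\}$ for $j=1,2,3$. Its covers of size $3$ inside $X$ are

\smallskip
\noindent (i) the $27$ transversals;

\noindent (ii) the sets missing exactly one $X_j$: these contain $c_{j+1}$ and $a_{j+1}$ and one arbitrary point of $X_{j+2}$, which gives $3\cdot3=9$ sets.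

\smallskip
\noindent A cover cannot miss two of the sets: if it misses $X_j$, it contains $c_{j+1}$ and $a_{j+1}$, so it does not miss $X_{j+1}$, and of any two of the three sets one is $X_j$ and the other $X_{j+1}$ for some $j$. No cover has fewer than three points in $X$, since it has at least one point in each of the three sets or, when it misses $X_j$, at least two in $X_{j+1}$ and one in $X_{j+2}$.

Now add the $36$ blocks $\{x_0\}\cup C$. A set $T$ of at most three points covering $\mathcal{A}$ has three points in $X$, so it is one of the $36$ covers, and it has at most two points in each $X_j$. So some transversal $C$ avoids it, and $T$ misses $\{x_0\}\cup C$. We obtain an intersecting family of $42$ blocks with $\tau\ge4$, and $\mathrm{M}(4)\ge42$ by Lemma~\ref{lem:ext}, whereas $|\mathbb{G}_4|=9+27=36$.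

The number $36$ of covers appears in another way if we sort the covers $C$ by the set $U=\{j:c_j\notin C\}$. For $U=\emptyset$ there is one cover. If $U=\{j\}$, then $C$ contains $c_{j+1},c_{j+2}$, and either it has one of the two points $a_j,s_j$, or it misses $X_j$ and contains $a_{j+1}$: three covers. If $|U|=2$, say $U=\{j,j+1\}$, then $X_{j+1}$ offers three possibilities (two points, or missing it with $a_{j+2}$ paid), but $X_j$ only two, since missing it would require $c_{j+1}\in C$. For $U=V$ nothing can be missed, and there are $2^{3}$ covers. The total is $1+3\cdot3+3\cdot6+8=36$, which is \eqref{eq:N} term by term.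
\end{example}

\section{Counting the covers}

We now fix the star choice. For each $j$ let $c_j$ and $a_{ij}$, $i\in N^-(j)$, be distinct points of $X_j$, put $e_{ij}=\{c_j,a_{ij}\}$ for each arc $i\to j$, and let $\mathcal{A}=\mathcal{A}(Y)$ with $Y_{ij}=e_{ij}$.

The covers of size $n$ could be listed by the sets they miss and the way they pay for them. The last computation in Example~\ref{ex:four} suggests a better key: once it is known which centers belong to $C$, the remaining choices are independent.

\begin{proposition}\label{prop:count}
Every cover $C$ of $\mathcal{A}$ satisfies $|C\cap X|\ge n$. The number of covers $C\subseteq X$ with $|C|=n$ is exactly $N(D)$, and every such $C$ satisfies $|C\cap X_j|\le b_j-1$ for all $j$.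
\end{proposition}

\begin{proof}
\emph{Lower bound.} Let $C$ be a cover and $M=\{i\in V:C\cap X_i=\emptyset\}$. By Lemma~\ref{lem:crit} choose for each $i\in M$ some $\varphi(i)\in N^{+}(i)$ with $e_{i\varphi(i)}\subseteq C$. Then $\varphi(i)\notin M$. For $j\notin M$ the set $C\cap X_j$ is non-empty, and if $j\in\varphi(M)$, it contains $c_j$ and all the distinct points $a_{ij}$ with $\varphi(i)=j$. In both cases $|C\cap X_j|\ge1+|\varphi^{-1}(j)|$, so
\[
|C\cap X|\ \ge\ \sum_{j\notin M}\bigl(1+|\varphi^{-1}(j)|\bigr)=(n-|M|)+|M|=n .
\]

\emph{Structure in the case of equality.} Let $C\subseteq X$ and $|C|=n$. Then equality holds for each $j\notin M$, that is,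
\begin{equation}\label{eq:structure}
C\cap X_j=\{c_j\}\cup\{a_{ij}:\varphi(i)=j\}\ \text{ if }j\in\varphi(M),\qquad |C\cap X_j|=1\ \text{ if }j\notin M\cup\varphi(M).
\end{equation}
The map $\varphi$ is determined by $C$: if $i\in M$, $j\in N^{+}(i)$ and $e_{ij}\subseteq C$, then $|C\cap X_j|\ge2$, so $j\in\varphi(M)$, and $a_{ij}\in C$ gives $\varphi(i)=j$ by \eqref{eq:structure}. Moreover, \eqref{eq:structure} gives $|C\cap X_j|\le1+|N^{-}(j)|=b_j-1$ for $j\notin M$, and for $j\in M$ this bound is trivial since $b_j\ge2$.

\emph{Counting.} With $C$ as before, put $U=\{j\in V:c_j\notin C\}$. Then $M\subseteq U$, and $\varphi(M)\cap U=\emptyset$. Each $j\in U$ is of exactly one of two types: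
\begin{itemize}
\item $j\notin M$, and $C\cap X_j$ is a single point of $X_j\setminus\{c_j\}$; there are $b_j-1=n-d_j$ possible points;
\item $j\in M$, and $\varphi(j)\in N^{+}(j)\setminus U$; there are $d_j-d_U(j)$ possible values.
\end{itemize}
For $j\notin U$ we have $C\cap X_j=\{c_j\}\cup\{a_{ij}:i\in M,\ \varphi(i)=j\}$, whether or not $j\in\varphi(M)$. So $C$ is determined by $U$ and by a choice, for each $j\in U$, of one of
\[
(n-d_j)+(d_j-d_U(j))=n-d_U(j)
\]
options.

Conversely, take any $U\subseteq V$ and any such choices. Let $M$ be the set of those $j\in U$ for which an out-neighbor $\varphi(j)\in N^+(j)\setminus U$ was chosen. Let $C$ consist of the chosen points for $j\in U\setminus M$ and of $\{c_j\}\cup\{a_{ij}:\varphi(i)=j\}$ for $j\notin U$. This $C$ misses exactly the $X_i$ with $i\in M$, and $e_{i\varphi(i)}\subseteq C$ for these $i$, so $C$ is a cover by Lemma~\ref{lem:crit}. Its size is $|U|-|M|+\sum_{j\notin U}(1+|\varphi^{-1}(j)|)=n$. Finally, $C$ gives back the data we started from: $U$ is the set of $j$ with $c_j\notin C$, $M$ is the set of $j$ with $C\cap X_j=\emptyset$, the chosen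 points are the points of $C\cap X_j$ for $j\in U\setminus M$, and $\varphi$ is recovered by the uniqueness just proved. Hence the covers $C\subseteq X$ of size $n$ correspond bijectively to these data, and their number is $\sum_U\prod_{j\in U}(n-d_U(j))=N(D)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $\mathcal{C}$ be the set of the $N(D)$ covers $C\subseteq X$ of $\mathcal{A}$ with $|C|=n$, and let
\[
\mathcal{F}=\mathcal{A}\cup\bigl\{\{x_0\}\cup C:\ C\in\mathcal{C}\bigr\},\qquad x_0\notin X .
\]
All blocks are $k$-sets. The family $\mathcal{A}$ is intersecting, members of $\mathcal{C}$ meet all blocks of $\mathcal{A}$, and the new blocks share $x_0$. So $\mathcal{F}$ is intersecting.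

Suppose that a set $T$ with $|T|\le k-1=n$ covers $\mathcal{F}$. Since $T$ covers $\mathcal{A}$, Proposition~\ref{prop:count} gives $|T\cap X|\ge n$. So $T\subseteq X$, $|T|=n$ and $T\in\mathcal{C}$. By the last part of the proposition $T$ contains no whole $X_j$; this is where the spare points are used. Choose one point of $X_j\setminus T$ for each $j$. The chosen points form a transversal $C$, which belongs to $\mathcal{C}$, and the block $\{x_0\}\cup C$ is disjoint from $T$. This contradiction shows that $\tau(\mathcal{F})\ge k$, and $\mathrm{M}(k)\ge|\mathcal{F}|$ by Lemma~\ref{lem:ext}.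

It remains to count the blocks. Those containing $x_0$ number $N(D)$, and none of them is in $\mathcal{A}$. A block $X_i\cup S$ of $\mathcal{A}$ contains $X_i$ and meets every other $X_j$ in at most $1<b_j$ points, so it determines $i$ and then $S$. Each $i$ contributes $2^{d_i}$ sets $S$. Hence $|\mathcal{F}|=N(D)+\sum_i2^{d_i}$.
\end{proof}

\section{Asymptotics of $N(D)$}

Where does $e^{2e}$ come from? If all $b_j$ are close to $k/2$, write the number of transversals as $\prod_jb_j=\sum_U\prod_{j\in U}(b_j-1)$, where $b_j-1=n-d_j$. The sets $U$ with $n-h$ elements contribute about $\binom nh(k/2)^{n-h}\approx\frac{2^{h}}{h!}(k/2)^{n}$, and summing over $h$ gives $e^{2}$. In $N(D)$ the factor $n-d_j$ is replaced by $n-d_U(j)$, which is larger on average by about $h/2$. This multiplies a product of about $k$ factors of size about $k/2$ by $e^{h}$, so the sum becomes $\sum_h(2e)^{h}/h!=e^{2e}$. Both bounds below make this precise by means of the following identity.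

\begin{lemma}\label{lem:mean}
Let $D$ be any tournament on $V$ and let $U\subseteq V$ with $|U|=n-h$. Then $\sum_{j\in U}(n-d_U(j))=(n-h)\frac{k+h}{2}$.
\end{lemma}

\begin{proof}
The sum $\sum_{j\in U}d_U(j)$ counts the arcs inside $U$, so it equals $\binom{n-h}{2}$. Thus the sum in question is $(n-h)\bigl(n-\frac{n-h-1}{2}\bigr)=(n-h)\frac{n+h+1}{2}$, and $n+1=k$.
\end{proof}

\begin{proposition}\label{prop:upper}
For every tournament $D$ on $k-1$ vertices, $N(D)\le e^{2e}(k/2)^{k-1}$.
\end{proposition}

\begin{proof}
Let $U\subseteq V$ have $n-h$ elements, where $0\le h\le n$. The factors $n-d_U(j)$, $j\in U$, are positive, since $d_U(j)\le n-1$. By Lemma~\ref{lem:mean} and the inequality between arithmetic and geometric means,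
\[
\prod_{j\in U}(n-d_U(j))\le\left(\frac{k+h}{2}\right)^{n-h}=\left(\frac k2\right)^{n-h}\left(1+\frac hk\right)^{n-h}\le\left(\frac k2\right)^{n-h}e^{h};
\]
for $h=n$ the product is empty and the bound is trivial. There are $\binom nh\le\frac{n^h}{h!}\le\frac{k^{h}}{h!}$ such sets $U$. Therefore
\[
N(D)\le\left(\frac k2\right)^{n}\sum_{h=0}^{n}\frac{k^h}{h!}\left(\frac2k\right)^{h}e^{h}\le\left(\frac k2\right)^{n}\sum_{h\ge0}\frac{(2e)^{h}}{h!}=e^{2e}\left(\frac k2\right)^{k-1}. \qedhere
\]
\end{proof}

The matching lower bound needs a tournament for which this use of the inequality of means loses little, that is, for which the factors $n-d_U(j)$ are nearly equal whenever $V\setminus U$ is small. Nearly equal out-degrees are enough.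

\begin{proof}[Proof of Theorem~\ref{thm:two}]
\emph{Existence.} If $n$ is odd, the rotational tournament is regular: all out-degrees are $\frac{n-1}{2}=\frac{k-2}{2}$. If $n$ is even, delete a vertex from a regular tournament on $n+1$ vertices. The out-degrees, which were all $\frac n2$, become $\frac n2-1$ for the in-neighbors of the deleted vertex and stay $\frac n2$ for the others, and both values differ from $\frac{k-2}{2}=\frac{n-1}{2}$ by $\frac12$.

\emph{Lower bound.} Let $D=D_k$ be as in the theorem, fix $h\ge0$, and let $k\ge h+2$. Let $U\subseteq V$ with $|U|=n-h$, and put $\mu=\frac{k+h}{2}$. For $j\in U$,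
\[
n-d_U(j)=(n-d_j)+|N^{+}(j)\setminus U| .
\]
Here $n-d_j=\frac k2-\bigl(d_j-\frac{k-2}{2}\bigr)$ differs from $\frac k2$ by at most $\frac12$, and $|N^{+}(j)\setminus U|\in[0,h]$ differs from $\frac h2$ by at most $\frac h2$. So $n-d_U(j)=\mu(1+t_j)$ with
\[
|t_j|\le\frac{h+1}{2\mu}=\frac{h+1}{k+h}\le\frac12,\qquad \sum_{j\in U}t_j=0,
\]
the last by Lemma~\ref{lem:mean}. For $t\ge-\frac12$ we have $\log(1+t)\ge t-t^{2}$, because $\log(1+t)-t+t^2$ has derivative $\frac{t(1+2t)}{1+t}$ and hence attains its minimum on $[-\frac12,\infty)$ at $t=0$, where it vanishes. Summing over $j\in U$, and using $|t_j|\le(h+1)/k$,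
\[
\prod_{j\in U}(n-d_U(j))\ \ge\ \mu^{n-h}\exp\Bigl(-\sum_{j\in U}t_j^{2}\Bigr)\ \ge\ \left(\frac k2\right)^{n-h}\left(1+\frac hk\right)^{n-h}\exp\left(-\frac{n(h+1)^{2}}{k^{2}}\right).
\]
Now fix $H$, let $k\ge H+2$, and keep in \eqref{eq:N} only the sets $U$ with $n-|U|\le H$:
\[
\frac{N(D_k)}{(k/2)^{n}}\ \ge\ \sum_{h=0}^{H}\binom nh\left(\frac2k\right)^{h}\left(1+\frac hk\right)^{n-h}\exp\left(-\frac{n(h+1)^{2}}{k^{2}}\right).
\]
As $k\to\infty$ with $h$ fixed, $\binom nh(2/k)^{h}\to2^{h}/h!$, the next factor tends to $e^{h}$, and the last tends to $1$. So $\liminf_kN(D_k)/(k/2)^{k-1}\ge\sum_{h=0}^{H}(2e)^{h}/h!$ for every $H$. Letting $H\to\infty$ gives the bound $e^{2e}$. The statements about $\mathrm{M}(k)$ follow from Theorem~\ref{thm:one}.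
\end{proof}

\section{Optimality within the class}

It remains to see that no other choice of $Y$ with $\tau(\mathcal{A}(Y))\ge n$ yields more covers than the stars. For general $Y$ there are no centers, so we return to the description of covers by the sets they miss. Let $\Phi(D)$ be the set of pairs $(M,f)$ with $M\subseteq V$, $f:M\to V\setminus M$, and $f(i)\in N^{+}(i)$ for all $i\in M$. Put
\[
w(M,f)=\prod_{l\in V\setminus(M\cup f(M))}b_l .
\]

\begin{lemma}\label{lem:phi}
$\displaystyle N(D)=\sum_{(M,f)\in\Phi(D)}w(M,f)$.
\end{lemma}

\begin{proof}
Let $(M,f)\in\Phi(D)$ and $L=V\setminus(M\cup f(M))$. Writing $b_l=(b_l-1)+1$ and expanding,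
\[
w(M,f)=\sum_{K\subseteq L}\ \prod_{l\in L\setminus K}(b_l-1).
\]
To a set $K\subseteq L$ assign $U=V\setminus(f(M)\cup K)$. Then $M\subseteq U$, $f$ maps $M$ into $V\setminus U$, and $L\setminus K=U\setminus M$. Conversely, every triple $(U,M,f)$ with $M\subseteq U\subseteq V$, $f:M\to V\setminus U$ and $f(i)\in N^{+}(i)$ for all $i\in M$ arises exactly once, from $(M,f)\in\Phi(D)$ and $K=(V\setminus U)\setminus f(M)$. For fixed $U$, each $j\in U$ either lies outside $M$ and contributes the factor $b_j-1$, or lies in $M$ and has $d_j-d_U(j)$ possible values $f(j)$. Hence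
\[
\sum_{(M,f)\in\Phi(D)}w(M,f)=\sum_{U\subseteq V}\ \prod_{j\in U}\bigl(b_j-1+d_j-d_U(j)\bigr),
\]
and $b_j-1+d_j=n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Assume $\tau(\mathcal{A}(Y))\ge n$, and let $C\subseteq X$ be a cover of $\mathcal{A}(Y)$ with $|C|=n$. Let $M=\{i:C\cap X_i=\emptyset\}$, and by Lemma~\ref{lem:crit} choose for each $i\in M$ some $f(i)\in N^{+}(i)$ with $Y_{if(i)}\subseteq C$. As $Y_{if(i)}$ is a non-empty subset of $X_{f(i)}$, we have $f(i)\notin M$. So $(M,f)\in\Phi(D)$; we fix one such pair for each $C$. Let $C'\subseteq C$ consist of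
\begin{itemize}
\item the set $\bigcup_{i:\,f(i)=j}Y_{ij}$ for each $j\in f(M)$, and
\item one point of $C\cap X_j$ for each $j\notin M\cup f(M)$.
\end{itemize}
Then $C'$ meets $X_j$ for every $j\notin M$, and it contains $Y_{if(i)}$ for every $i\in M$. By Lemma~\ref{lem:crit} it is a cover. Since $\tau(\mathcal{A}(Y))\ge n$, we have $|C'|\ge n=|C|$, and so $C'=C$. Thus $C$ is determined by the pair $(M,f)$ and by one point of $X_j$ for each $j\notin M\cup f(M)$, so a given pair is assigned to at most $w(M,f)$ covers. In total there are at most $\sum_{(M,f)\in\Phi(D)}w(M,f)=N(D)$ covers, by Lemma~\ref{lem:phi}. For $Y_{ij}=e_{ij}$, Proposition~\ref{prop:count} gives $\tau(\mathcal{A}(Y))\ge n$ and exactly $N(D)$ such covers.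

Finally, $\max_DN(D)\le e^{2e}(k/2)^{k-1}$ by Proposition~\ref{prop:upper}, and $\max_DN(D)\ge(e^{2e}-o(1))(k/2)^{k-1}$ by Theorem~\ref{thm:two}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{A New Construction Of Non-Extendable Intersecting Families Of Sets},
\url{http://www.combinatorics.org/ojs/index.php/eljc/article/download/v23i3p28/pdf}.
\end{thebibliography}

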